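
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}


\title{A complete plane without umbilics\\ and with total curvature $2\pi$}

\begin{abstract}
A stronger form of a conjecture of John Milnor asserts the following. If a complete noncompact
surface in Euclidean $3$-space has no umbilic points, and the sum of the squares of its principal
curvatures is bounded away from zero, then the surface can be exhausted by compact subsurfaces
whose total curvatures tend to $0$. We show that this is false. There is a proper $C^\infty$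
immersion of the plane, with complete induced metric and finite area, for which $|k_1-k_2|$ is
bounded away from zero and tends to infinity at infinity, and for which $\int|K|<\infty$ and
$\int K=2\pi$. The surface is a cap continued by a very thin tube. The horizontal sections of the
tube have four inflections, at which the tangent angle changes with height at a definite rate. We
also determine, for an arbitrary connected noncompact Riemannian surface, when an exhaustion with
total curvatures tending to $0$ exists.
\end{abstract}

\section{The question and the answer}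

Throughout, except in Theorem~\ref{thm:exhaust} and its proof, $M$ is a connected, complete,
noncompact surface, $C^4$ immersed in Euclidean space $E^3$, with principal curvatures $k_1,k_2$,
Gaussian curvature $K=k_1k_2$ and area element $\mathrm dM$. A point is \emph{umbilic} if $k_1=k_2$
there. Consider the statements
\begin{itemize}
\item[\textbf{B.}] The sum $k_1^2+k_2^2$ is bounded away from zero on $M$.
\item[\textbf{C.}] $M$ has no umbilic points.
\item[\textbf{D.}] $K$ changes sign on $M$, or $K\equiv0$ on $M$.
\end{itemize}
John Milnor conjectured that B and C imply D. The following stronger conjecture is proposed in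
\cite{Bleecker}. Here the total curvature of a compact subsurface $S$ with boundary is
$\int_SK\,\mathrm dM$, and an \emph{exhaustion} is an increasing sequence of compact subsurfaces
with boundary whose union is $M$.

\medskip
\noindent\textbf{Conjecture.} \emph{If $M$ satisfies B and C, then $M$ has an exhaustion
$S_1\subset S_2\subset\cdots$ with $\int_{S_n}K\,\mathrm dM\to0$.}
\medskip

The conclusion implies D: if $K\ge0$ everywhere and $K\not\equiv0$, the total curvatures of an
exhaustion increase to a positive limit (possibly $\infty$), and similarly they decrease to a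
negative one if $K\le0$ and $K\not\equiv0$.

Here is why one might believe it. The round cylinder satisfies B and C, and all its compact
subsurfaces have total curvature $0$. The obvious way to produce a nonzero total curvature is to
close one end of the cylinder by a cap. By Gauss--Bonnet the result has total curvature $2\pi$, but
such a cap always contains an umbilic point. Indeed, away from umbilics the principal directions
form two continuous line fields. Along a circle of the cylinder the direction with curvature $0$ is
perpendicular to the circle, so it makes one full turn relative to a frame on the disc that the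
circle bounds. A line field that is continuous on the whole disc makes no net turn along the
boundary. So condition C seems to forbid caps. We shall see, however, that it does not forbid a cap
followed by a suitable tube with nonconvex, changing sections.

\begin{theorem}\label{thm:main}
There is a proper $C^\infty$ immersion $X:\mathbb R^2\to E^3$ with complete induced metric such
that
\begin{enumerate}
\item $\inf|k_1-k_2|>0$, and even $|k_1-k_2|\to\infty$ at infinity;
\item the area is finite, $\int|K|\,\mathrm dM<\infty$, and $\int K\,\mathrm dM=2\pi$.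
\end{enumerate}
\end{theorem}

This disproves the conjecture. Item 1 gives C, and it gives B because
$k_1^2+k_2^2\ge\frac12(k_1-k_2)^2$. By item 2 and dominated convergence, \emph{every} exhaustion
satisfies $\int_{S_n}K\,\mathrm dM\to2\pi\ne0$.

The example does not contradict Milnor's conjecture: $K$ changes sign on it, as is shown at the
end of Section~\ref{sec:proof}.

The second theorem says when the conclusion of the conjecture holds, for surfaces that need be
neither complete nor immersed in $E^3$. It is not needed for the disproof. It shows that the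
conclusion holds in exactly two situations; the example is in neither of them.

\begin{theorem}\label{thm:exhaust}
Let $M$ be a connected noncompact $C^4$ surface with a Riemannian metric whose curvature $K$ is
continuous, and let $K^\pm=\max(\pm K,0)$. An exhaustion of $M$ with total curvatures tending to
$0$ exists if and only if either $\int K^+=\int K^-=\infty$, or both integrals are finite and
$\int_MK=0$. In the first case every $L\in\mathbb R$ is the limit of the total curvatures of a
suitable exhaustion.
\end{theorem}

\paragraph{Plan.} Section~\ref{sec:tubes} studies thin tubes and finds, by a heuristic count, what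
their sections must do if the tube is to be umbilic-free and still admit an umbilic-free cap.
Section~\ref{sec:cap} constructs the cap, Section~\ref{sec:levels} checks that its level curves
behave as required, and Section~\ref{sec:construction} continues it by an infinite tube.
Theorem~\ref{thm:main} is proved in Section~\ref{sec:proof} and Theorem~\ref{thm:exhaust} in
Section~\ref{sec:exhaust}.

\section{Thin tubes}\label{sec:tubes}

We write $E^3=\mathbb C\times\mathbb R$ and $\langle\,,\rangle$ for the real inner product. A
\emph{tube} is a map
\[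
X(s,\theta)=(\tilde c(s,\theta),s),\qquad \tilde c_\theta=\ell\,e^{i\varphi},\quad \ell>0,
\]
where $s$ runs through an interval and $\theta$ through $\mathbb R$, the functions $\tilde c$,
$\ell$ and $\varphi$ are smooth, $\varphi$ is real, and $\tilde c$ is $2\pi$-periodic in $\theta$.
Its horizontal sections are closed plane curves with tangent angle $\varphi$ and speed $\ell$. Put
\[
n=ie^{i\varphi},\qquad \omega=\langle\tilde c_s,n\rangle,\qquad W=\sqrt{1+\omega^2}.
\]

\subsection{Formulas}

We have $X_\theta=(\ell e^{i\varphi},0)$ and $X_s=(\tilde c_s,1)$, so $X$ is an immersion with unit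
normal $(n,-\omega)/W$. Furthermore
\[
X_{\theta\theta}=(\ell_\theta e^{i\varphi}+\ell\varphi_\theta n,0),\qquad
X_{\theta s}=(\ell_se^{i\varphi}+\ell\varphi_sn,0),\qquad X_{ss}=(\tilde c_{ss},0),
\]
and therefore
\begin{equation}\label{eq:II}
\mathrm{II}_{\theta\theta}=\frac{\ell\varphi_\theta}{W},\qquad
\mathrm{II}_{\theta s}=\frac{\ell\varphi_s}{W},\qquad
\mathrm{II}_{ss}=\frac{\langle\tilde c_{ss},n\rangle}{W}.
\end{equation}
For the metric,
\begin{equation}\label{eq:I}
|X_\theta|=\ell,\qquad \langle X_\theta,X_s\rangle=\ell\,\langle e^{i\varphi},\tilde c_s\rangle,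
\qquad |X_s|^2=1+|\tilde c_s|^2,\qquad |X_\theta\times X_s|=\ell W,
\end{equation}
the last because
$|X_\theta|^2|X_s|^2-\langle X_\theta,X_s\rangle^2
=\ell^2(1+|\tilde c_s|^2-\langle e^{i\varphi},\tilde c_s\rangle^2)=\ell^2(1+\omega^2)$.

Suppose that $\ell$, $\tilde c_s$ and $\tilde c_{ss}$ are tiny. Then the basis
$X_\theta/\ell,\ X_s$ is nearly orthonormal, and in this basis $\mathrm{II}$ is nearly
\begin{equation}\label{eq:approx}
\begin{pmatrix}\varphi_\theta/\ell&\varphi_s\\ \varphi_s&0\end{pmatrix}.
\end{equation}
Where $|\varphi_\theta|$ is not small, the large entry $\varphi_\theta/\ell$ separates the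
principal curvatures. At an inflection of the section, where $\varphi_\theta=0$, the principal
curvatures are about $\pm\varphi_s$. The danger is thus a simultaneous zero of $\varphi_\theta$ and
$\varphi_s$. The following lemma makes this quantitative.

\begin{lemma}\label{lem:thin}
Suppose that at a point of a tube $\ell,|\tilde c_s|,|\tilde c_{ss}|\le h$, where $0<h\le\frac18$.
Let $\nu=\frac12|k_1-k_2|$ there. Then
\begin{equation}\label{eq:ab}
|\varphi_\theta|\le\sqrt2\,h(2\nu+h),\qquad |\varphi_s|\le2\nu+\sqrt2\,h(\nu+h).
\end{equation}
If moreover $0<b\le1$, $h\le b/8$ and $\max(|\varphi_\theta|,|\varphi_s|)\ge b$, then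
$\nu\ge b/3$.
\end{lemma}

\begin{proof}
Let $\mu=\frac12(k_1+k_2)$. The eigenvalues of $\mathrm{II}-\mu\,\mathrm I$ with respect to
$\mathrm I$ are $\pm\nu$, so $|\mathrm{II}(a,a')-\mu\langle a,a'\rangle|\le\nu|a||a'|$ for tangent
vectors $a,a'$. We apply this to three pairs, using $|\omega|\le h$, so that $W\le\sqrt2$, and
$1\le|X_s|^2\le2$. Let $e_1=X_\theta/\ell$.

\emph{The pair $(X_s,X_s)$.} As $|\mathrm{II}_{ss}|\le h$ and $|X_s|\ge1$, division by $|X_s|^2$
gives $|\mu|\le\nu+h$.

\emph{The pair $(e_1,e_1)$.} Here
$\bigl|\frac{\varphi_\theta}{\ell W}-\mu\bigr|\le\nu$, so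
$|\varphi_\theta|\le\ell W(\nu+|\mu|)\le\sqrt2\,h(2\nu+h)$.

\emph{The pair $(e_1,X_s)$.} Here
$\bigl|\frac{\varphi_s}{W}-\mu\langle e_1,X_s\rangle\bigr|\le\sqrt2\,\nu$, and
$|\langle e_1,X_s\rangle|\le|\tilde c_s|\le h$. So
$|\varphi_s|\le\sqrt2\bigl(\sqrt2\,\nu+(\nu+h)h\bigr)$.

For the last assertion use $h\le\frac18$ in the factor in front of the brackets in \eqref{eq:ab}
and $h\le\frac b8$ inside them. If $|\varphi_\theta|\ge b$, then
$b\le\frac{\sqrt2}{4}\nu+\frac{\sqrt2}{64}b\le\frac12\nu+\frac14b$, so $\nu\ge\frac32b$. If
$|\varphi_s|\ge b$, then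
$b\le2\nu+\frac{\sqrt2}8\nu+\frac{\sqrt2}{64}b\le\frac94\nu+\frac14b$, so $\nu\ge\frac13b$.
\end{proof}

\subsection{A model tube}\label{sec:model}

A simple case that shows the mechanism is
\[
\varphi(s,\theta)=\theta+A\sin2\theta,\qquad A=1+s,\qquad 0\le s\le1.
\]
Since $\varphi(s,\theta+\pi)=\varphi(s,\theta)+\pi$, the vector $e^{i\varphi}$ changes sign under
$\theta\mapsto\theta+\pi$. So $\int_0^{2\pi}e^{i\varphi}\,d\theta=0$, and there are closed curves
$c(s,\cdot)$ with $c_\theta=e^{i\varphi}$, depending smoothly on $s$; for instance
\begin{equation}\label{eq:close}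
c(s,\theta)=-\tfrac12\int_\theta^{\theta+\pi}e^{i\varphi(s,\sigma)}\,d\sigma .
\end{equation}
(Differentiate:
$c_\theta=-\frac12(e^{i\varphi(s,\theta+\pi)}-e^{i\varphi(s,\theta)})=e^{i\varphi(s,\theta)}$.)
Consider the tube $(\delta c(s,\theta),s)$ with a small constant $\delta>0$. We compute
\begin{equation}\label{eq:ellipse}
(\varphi_\theta,\varphi_s)=(1+2A\cos2\theta,\ \sin2\theta).
\end{equation}
This never vanishes: if $\sin2\theta=0$, then $\varphi_\theta=1\pm2A\ne0$. By compactness
$\max(|\varphi_\theta|,|\varphi_s|)\ge b$ for some $b\in(0,1]$. If $m$ bounds $1$, $|c_s|$ and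
$|c_{ss}|$ on the compact parameter domain, Lemma~\ref{lem:thin} applies with $h=\delta m$ as soon
as $\delta m\le b/8$, and gives $|k_1-k_2|\ge\frac23b$ on the whole tube. So a sufficiently thin
tube over these sections has no umbilics. By contrast, over sections that do not change with $s$
the tube is a cylinder, and $\mathrm{II}$ vanishes at the inflections.

\subsection{Which tubes can be capped?}\label{sec:count}

Why these sections, and why four inflections? The following count, made with the approximate form
\eqref{eq:approx}, is not used in the proofs, but it dictates the construction. The trace-free part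
of \eqref{eq:approx} is
\[
\begin{pmatrix}\varphi_\theta/2\ell&\varphi_s\\ \varphi_s&-\varphi_\theta/2\ell\end{pmatrix}
=r\begin{pmatrix}\cos2\beta&\sin2\beta\\ \sin2\beta&-\cos2\beta\end{pmatrix},
\]
where $\beta$ is the angle of a principal direction, measured from $X_\theta$ toward $X_s$. Hence,
along a full section, $\beta$ turns half as much as the vector $(\varphi_\theta,\varphi_s)$ turns
about $0$. Now let the tube be the outer part of a disc, with $\theta$ running counterclockwise and
$s$ increasing outward. The direction $X_\theta$ makes one counterclockwise turn along the section,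
and the principal direction is obtained from it by a \emph{clockwise} rotation through $\beta$. If
the disc has no umbilics, the principal direction makes no net turn. So $\beta$ must increase by
$2\pi$, that is,
\begin{quote}
\emph{the vector $(\varphi_\theta,\varphi_s)$ must wind twice counterclockwise around $0$ along
each section.}
\end{quote}
Convex sections ($\varphi_\theta>0$) do not qualify; this is the obstruction met by the capped
cylinder. In the model, \eqref{eq:ellipse} runs twice counterclockwise around an ellipse with
center $(1,0)$ and semi-axes $2A>1$ and $1$, which encloses the origin. So the model does qualify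
(Figure~\ref{fig:one}). In general, two counterclockwise turns result if $\varphi(s,\cdot)$ has
four critical points modulo $2\pi$, alternately local maxima and minima, and
\begin{quote}
\emph{with increasing $s$ the local maxima of the tangent angle rise and the local minima sink.}
\end{quote}
Indeed, at a maximum $\varphi_\theta$ passes from $+$ to $-$ while $\varphi_s>0$, and at a minimum
from $-$ to $+$ while $\varphi_s<0$. So the vector $(\varphi_\theta,\varphi_s)$ crosses the upper
and the lower half of the vertical axis alternately, and between consecutive crossings it makes a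
counterclockwise half turn; there are four of these. Two tasks remain: to find an umbilic-free cap
whose level curves obey this rule, and to continue it by a tube that obeys the rule forever.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[thick] plot[domain=0:360,samples=121,smooth]
 ({2*cos(\x)*sqrt((1+sin(\x)*sin(\x))*(1+2*sin(\x)*sin(\x)))},{1.41421*sin(\x)});
\fill (2.266,-0.563) circle (2.5pt);
\fill (-2.266,0.563) circle (2.5pt);
\draw[fill=white] (2.266,0.563) circle (2.5pt);
\draw[fill=white] (-2.266,-0.563) circle (2.5pt);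
\draw[->,thick] (-0.1,-1.41421)--(0.1,-1.41421);
\begin{scope}[xshift=6cm]
\draw[->] (-1.6,0)--(3.7,0) node[right] {$\varphi_\theta$};
\draw[->] (0,-1.5)--(0,1.6) node[above] {$\varphi_s$};
\draw[thick] (1,0) ellipse (2 and 1);
\draw[->,thick] (1.1,1)--(0.9,1);
\draw[->,thick] (0.9,-1)--(1.1,-1);
\fill (0,0) circle (2pt);
\end{scope}
\end{tikzpicture}
\caption{Left: a closed curve with four inflections, namely the level curve $x^2=(4-y^4)(1+y^2)$,
traversed counterclockwise. The tangent angle has local maxima at the solid dots and local minima
at the open dots. (The level curves used for the cap are those of much lower level, with a fainter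
waist.) Right: for the model $\varphi=\theta+A\sin2\theta$ at $s=0$, where $A=1$, the vector
$(\varphi_\theta,\varphi_s)=(1+2\cos2\theta,\sin2\theta)$ runs twice counterclockwise around an
ellipse that encloses the origin.}
\label{fig:one}
\end{figure}

\section{The cap}\label{sec:cap}

The graph of $x^2+y^4$ has no umbilics near the origin. Indeed, off the axes the mixed second
derivative vanishes while the product of the first derivatives does not; on the line $y=0$ the
second derivatives are $2$ in $x$ and $0$ in $y$; and on the line $x=0$, where the slope in the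
$x$-direction is zero, the second derivative $2$ in $x$ exceeds the one in $y$, which is $12y^2$.
But the level curves are convex, with flat points on the line $y=0$. We give them a waist there by
multiplying $x^2$ by a function that decreases in $|y|$. Let
\[
F(x,y)=x^2p(y)+y^4,\qquad p(y)=\frac1{1+y^2}.
\]

\begin{lemma}\label{lem:cap}
For every $\varepsilon>0$ the surface $(x,y)\mapsto(\varepsilon x,\varepsilon y,F(x,y))$,
$F\le\frac1{100}$, has no umbilics.
\end{lemma}

That this holds for \emph{every} $\varepsilon$ is essential: the tube will be constructed first,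
and $\varepsilon$ will be fixed only afterward.

\begin{proof}
The first fundamental form is $\varepsilon^2\delta_{ij}+F_iF_j$, and the second, for the upward
normal, is a positive multiple of $F_{ij}$. So a point is umbilic if and only if for some $\mu$
\[
F_{xx}=\mu(\varepsilon^2+F_x^2),\qquad F_{xy}=\mu F_xF_y,\qquad F_{yy}=\mu(\varepsilon^2+F_y^2).
\]
Suppose this holds at $(x,y)$. Since $F_{xx}=2p>0$, we have $\mu>0$. As $F$ is even in $x$ and in
$y$, we may assume $x,y\ge0$.

\emph{Case $x,y>0$.} Here $p'<0$, so $F_{xy}=2xp'<0$, while $F_x=2xp>0$. Hence $F_y<0$ and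
$\mu=|p'|/(p|F_y|)$. Then $2p=F_{xx}\ge\mu F_x^2=4x^2p|p'|/|F_y|$, so $|F_y|\ge2x^2|p'|$. But
$F_y=-x^2|p'|+4y^3<0$ gives $|F_y|\le x^2|p'|<2x^2|p'|$, a contradiction.

\emph{Case $y=0$, $x>0$.} Here $F_y=0$ and $F_{yy}=x^2p''(0)=-2x^2<0$, but
$F_{yy}=\mu\varepsilon^2>0$, a contradiction.

\emph{Case $x=0$.} Here $F_x=0$, so $2p=\mu\varepsilon^2$ and
$12y^2=F_{yy}=\mu(\varepsilon^2+F_y^2)\ge2p$, that is, $6y^2(1+y^2)\ge1$. But
$y^4=F\le\frac1{100}$ gives $y^2\le\frac1{10}$ and $6y^2(1+y^2)\le0.66$, a contradiction. (This is
the only place where the bound on $F$ is used.)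
\end{proof}

\paragraph{Polar coordinates.} The function $F$ is proper, because $F\le s$ implies
$|y|\le s^{1/4}$ and $x^2\le s(1+\sqrt s)$. Its level curves are star-shaped: since
$2p+yp'=2/(1+y^2)^2$,
\begin{equation}\label{eq:star}
xF_x+yF_y=x^2(2p+yp')+4y^4=\frac{2x^2}{(1+y^2)^2}+4y^4>0\qquad\text{off the origin.}
\end{equation}
So along each ray from the origin $F$ increases strictly, from $0$ to $\infty$, with positive
radial derivative off the origin. Hence, with $\theta$ the polar angle, $(F,\theta)$ is a
diffeomorphism of $\mathbb R^2\setminus0$ onto $(0,\infty)\times\mathbb R/2\pi\mathbb Z$. Let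
$P(s,\theta)$ be its inverse, with values in $\mathbb C=\mathbb R^2$. For each $s>0$ the curve
$\theta\mapsto P(s,\theta)$ parametrizes $\Gamma_s=\{F=s\}$ counterclockwise, and $\{F\le s\}$ is
the closed disc bounded by $\Gamma_s$. As $F$ is even under $z\mapsto-z$,
\[
P(s,\theta+\pi)=-P(s,\theta),\qquad P_\theta=u\,e^{i\alpha},\quad u=|P_\theta|>0,
\]
where $u(s,\theta)$ is smooth and $\pi$-periodic in $\theta$. The tangent angle $\alpha(s,\theta)$
is a smooth function on $(0,\infty)\times\mathbb R$, determined up to an additive constant in
$2\pi\mathbb Z$. At the bottom tip $P(s,-\frac\pi2)=(0,-s^{1/4})$ the tangent points in the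
positive $x$-direction for every $s$, and we normalize $\alpha(s,-\frac\pi2)=0$.

\section{The tangent angle of the level curves}\label{sec:levels}

We now check that the curves $\Gamma_s$ obey the rule found in Section~\ref{sec:count}.

\begin{lemma}\label{lem:levels}
Let $s>0$.
\begin{enumerate}
\item $\alpha(s,\theta+\pi)=\alpha(s,\theta)+\pi$.
\item There are $-\frac\pi2<\theta_+<\theta_-<\frac\pi2$, depending on $s$, such that
$\alpha_\theta(s,\cdot)$ is negative on $(\theta_+,\theta_-)$, positive on
$(\theta_-,\theta_++\pi)$, and zero at $\theta_\pm$.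
\item $\alpha_s>0$ at $(s,\theta_+)$ and $\alpha_s<0$ at $(s,\theta_-)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Solving $F=s$ for $x$ we see that $\Gamma_s$ is the curve
\[
x^2=R(s,y):=(s-y^4)(1+y^2),\qquad |y|\le s^{1/4}.
\]
The vector $P_\theta$ is a positive multiple of $(-F_y,F_x)$, because $(-F_y,F_x)$ is tangent to
$\Gamma_s$ and counterclockwise by \eqref{eq:star}. On the right arc $x=\sqrt R>0$, that is, for
$-\frac\pi2<\theta<\frac\pi2$, we have $F_x>0$, so $y_\theta>0$. There $(s,y)$ may be used as
coordinates, the tangent direction is $(x_y,1)$, and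
\begin{equation}\label{eq:alpha}
\alpha=\tfrac\pi2-\arctan x_y,\qquad
\frac{\partial\alpha}{\partial y}=-\frac{x_{yy}}{1+x_y^2},\qquad
x_y=\frac{R_y}{2\sqrt R},\quad x_{yy}=\frac{2RR_{yy}-R_y^2}{4R^{3/2}}.
\end{equation}
The first formula holds modulo $2\pi$, and the multiple of $2\pi$ is the right one: since
$R_y=4s^{3/4}(1+\sqrt s)>0$ at $y=-s^{1/4}$, we have $x_y\to+\infty$ at the bottom tip, where both
sides tend to $0$. As $x_y$ is odd in $y$, it tends to $-\infty$ at the top tip, so
$\alpha(s,\frac\pi2)=\pi$. From $P(s,\theta+\pi)=-P(s,\theta)$ we know that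
$\alpha(s,\theta+\pi)-\alpha(s,\theta)$ is an odd multiple of $\pi$, constant by continuity. At
$\theta=-\frac\pi2$ it is $\pi$, which proves~1.

\emph{Inflections.} Put $w=y^2$ and $g(w)=(s-w^2)(1+w)=s+sw-w^2-w^3$, so that $R=g(y^2)$. Then
$R_y=2yg'$ and $R_{yy}=2g'+4wg''$, hence
\[
2RR_{yy}-R_y^2=E(w):=4gg'+8wgg''-4wg'^2 .
\]
Differentiation produces a great deal of cancellation:
\[
E'=4g\,(3g''+2wg''')=4g\,(-6-30w)=-24\,(s-w^2)(1+w)(1+5w)<0\quad\text{for }0\le w<\sqrt s .
\]
Moreover $E(0)=4g(0)g'(0)=4s^2>0$. Since $g(\sqrt s)=0$ and $g'(\sqrt s)=-2\sqrt s(1+\sqrt s)$,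
also $E(\sqrt s)=-4\sqrt s\,g'(\sqrt s)^2<0$. So $E$ has exactly one zero in $(0,\sqrt s)$. Hence
there is $y_*\in(0,s^{1/4})$ with $x_{yy}>0$ for $|y|<y_*$ and $x_{yy}<0$ for
$y_*<|y|<s^{1/4}$. By \eqref{eq:alpha}, on the open right arc $\alpha_\theta$ is successively
positive, negative, positive, and it vanishes exactly at $y=-y_*$ and $y=y_*$. Let
$\theta_+<\theta_-$ be the polar angles of these two points.

Near a tip $\Gamma_s$ is a graph over the $x$-axis whose second derivative at the tip is
$-F_{xx}/F_y$. This is positive at the bottom, where the curve runs to the right, and negative at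
the top, where it runs to the left. So $\alpha_\theta>0$ at both tips. As $\alpha_\theta$ is
$\pi$-periodic by~1, it is positive on all of $(\theta_-,\theta_++\pi)$. This proves~2.

\emph{Change with $s$.} At a point where $\alpha_\theta=0$, the derivative of $\alpha$ with
respect to $s$ is the same at fixed $\theta$ as at fixed $y$, by the chain rule. So at
$y=\mp y_*$, by \eqref{eq:alpha}, $\alpha_s=-x_{ys}/(1+x_y^2)$, where $x_{ys}$ is computed in the
coordinates $(s,y)$. With $R_y=2y(s-y^4)-4y^3(1+y^2)$, $R_{ys}=2y$ and $R_s/R=1/(s-y^4)$,
\[
x_{ys}=\frac1{2\sqrt R}\Bigl(R_{ys}-\frac{R_yR_s}{2R}\Bigr)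
=\frac1{2\sqrt R}\Bigl(y+\frac{2y^3(1+y^2)}{s-y^4}\Bigr),
\]
which has the sign of $y$. Hence $\alpha_s>0$ at $y=-y_*$ and $\alpha_s<0$ at $y=y_*$.
\end{proof}

\section{The construction}\label{sec:construction}

The part of the cap near the level $s_0:=\frac1{200}$ is already a tube, with sections
$\varepsilon P(s,\cdot)$. We extend its tangent angle $\alpha$ to all $s\ge s_0$ so that maxima keep
rising and minima keep sinking, integrate the extended angle to closed curves, and then make the
tube thin. The first step is done by adding to $\alpha$ a growing multiple of a fixed function that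
equals $1$ near the maxima and $-1$ near the minima.

\subsection{Extending the tangent angle}

Let $\theta_\pm$ be the angles of Lemma~\ref{lem:levels} for $s=s_0$. Choose open $\pi$-periodic
sets $I_+,I_-\subset\mathbb R$ with disjoint closures, consisting of small intervals around the
points of $\theta_++\pi\mathbb Z$ and $\theta_-+\pi\mathbb Z$, respectively, so small that
$\alpha_s(s_0,\cdot)>0$ on $\overline{I_+}$ and $\alpha_s(s_0,\cdot)<0$ on $\overline{I_-}$. Put
$I=I_+\cup I_-$. On the closed set $\mathbb R\setminus I$ we have $\alpha_\theta(s_0,\cdot)\ne0$.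
Since $\alpha_s$ and $\alpha_\theta$ are continuous and $\pi$-periodic in $\theta$, compactness
gives constants $b\in(0,1]$ and $s_2\in(s_0,\frac1{100}]$ such that for all $s\in[s_0,s_2]$
\begin{equation}\label{eq:b}
\alpha_s\ge b\ \text{ on }I_+,\qquad \alpha_s\le-b\ \text{ on }I_-,\qquad
|\alpha_\theta|\ge b\ \text{ off }I .
\end{equation}
In particular, for $\theta\notin I$ the sign of $\alpha_\theta(s,\theta)$ is the same for all
$s\in[s_0,s_2]$.

Let $\eta$ be a smooth $\pi$-periodic function with $\eta=1$ on $I_+$ and $\eta=-1$ on $I_-$,
nonincreasing between $\theta_+$ and $\theta_-$ and nondecreasing between $\theta_-$ and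
$\theta_++\pi$. Then
\begin{equation}\label{eq:eta}
\eta'(\theta)\,\alpha_\theta(s,\theta)\ge0\qquad(s_0\le s\le s_2,\ \theta\in\mathbb R).
\end{equation}
Indeed, on $I$ we have $\eta'=0$. For $s=s_0$ the inequality holds by Lemma~\ref{lem:levels},
part~2, and off $I$ the sign of $\alpha_\theta$ does not change with $s$.

Fix $s_1\in(s_0,s_2)$ and a smooth $\chi:[s_0,\infty)\to[0,1]$ with $\chi=1$ on $[s_0,s_1]$ and
$\chi=0$ on $[s_2,\infty)$. Put
\[
\rho(s)=s_0+\int_{s_0}^s\chi(t)\,dt\in[s_0,s_2],\qquad
a(s)=\int_{s_0}^s(1-\chi(t))(1+t)\,dt\ge0 .
\]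
So on $[s_0,s_1]$ we have $\rho(s)=s$ and $a=0$. For $s\ge s_0$ define
\[
\varphi(s,\theta)=\alpha(\rho(s),\theta)+a(s)\,\eta(\theta),\qquad
v(s,\theta)=u(\rho(s),\theta).
\]

\begin{lemma}\label{lem:angle}
For all $s\ge s_0$:
\begin{enumerate}
\item if $\theta\in I$, then $|\varphi_s|\ge b$, and $|\varphi_s|\ge1+s$ if $s\ge s_2$;
\item if $\theta\notin I$, then $|\varphi_\theta|\ge b$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $\varphi_s=\chi(s)\,\alpha_s(\rho(s),\theta)+(1-\chi(s))(1+s)\,\eta(\theta)$. On $I_+$ both
terms are nonnegative, on $I_-$ both are nonpositive, and by \eqref{eq:b}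
$|\varphi_s|\ge\chi b+(1-\chi)(1+s)$ on $I$. This is at least $b$ because $b\le1$, and it equals
$1+s$ where $\chi=0$. Off $I$, the two terms of
$\varphi_\theta=\alpha_\theta(\rho(s),\theta)+a(s)\eta'(\theta)$ do not have opposite signs, by
\eqref{eq:eta}, so $|\varphi_\theta|\ge|\alpha_\theta(\rho(s),\theta)|\ge b$.
\end{proof}

\subsection{Closing the sections}

As in \eqref{eq:close}, define for $s\ge s_0$
\[
c(s,\theta)=-\tfrac12\int_\theta^{\theta+\pi}v(s,\sigma)\,e^{i\varphi(s,\sigma)}\,d\sigma .
\]
The function $v$ is $\pi$-periodic in $\theta$, and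
$\varphi(s,\theta+\pi)=\varphi(s,\theta)+\pi$ by Lemma~\ref{lem:levels}, part~1, and the
periodicity of $\eta$. So $ve^{i\varphi}$ changes sign under $\theta\mapsto\theta+\pi$, and
consequently
\[
c_\theta=ve^{i\varphi},\qquad c(s,\theta+\pi)=-c(s,\theta).
\]
In particular $c$ is smooth and $2\pi$-periodic in $\theta$. For $s\in[s_0,s_1]$ the integrand is
$P_\theta$, so $c(s,\theta)=-\frac12\bigl(P(s,\theta+\pi)-P(s,\theta)\bigr)=P(s,\theta)$: the new
sections continue those of the cap. They need not be simple curves; an immersion is all we want.

\subsection{Making the tube thin}\label{sec:scale}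

We scale the section at height $s$ by a factor $\lambda(s)$. Lemma~\ref{lem:thin} asks that the
scaled data be small, and the curvature estimates below ask that they be small even after
multiplication by $|\varphi_\theta|+\varphi_s^2$, which may grow with $s$. So let
\[
G(s)=1+\max_\theta\bigl(|c|+2|c_s|+|c_{ss}|+v+|\varphi_\theta|+\varphi_s^2\bigr),\qquad
\delta=\frac{b\,e^{-s}}{8\,G^2},\qquad h=G\delta=\frac{b\,e^{-s}}{8\,G}.
\]
These are continuous positive functions on $[s_0,\infty)$ (the maximum is that of a continuous
function that is $2\pi$-periodic in $\theta$), and they do not depend on the scale $\varepsilon$ of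
the cap. Since $G\ge1$ and $b\le1$,
\begin{equation}\label{eq:h}
h\le\tfrac b8\le\tfrac18,\qquad h\le e^{-s},\qquad h\,(|\varphi_\theta|+\varphi_s^2)\le hG\le e^{-s}.
\end{equation}

We claim that there is a smooth $\lambda>0$ on $[s_0,\infty)$, equal to a constant $\varepsilon$ on
$[s_0,s_1]$, with
\[
|\lambda|,|\lambda'|,|\lambda''|\le\delta .
\]
Take a smooth partition of unity $\{\chi_k\}_{k\ge0}$ on $[s_0,\infty)$ with compact supports,
locally finite and such that each point lies in at most two of the supports, and with $\chi_0=1$ on
$[s_0,s_1]$. Choose constants $\varepsilon_k>0$ so small that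
$\varepsilon_k|\chi_k^{(j)}|\le\frac12\delta$ on $\operatorname{supp}\chi_k$ for $j=0,1,2$. Then
$\lambda=\sum_k\varepsilon_k\chi_k$ has the stated properties, with $\varepsilon=\varepsilon_0$.

With this $\lambda$ and this $\varepsilon$ define $X:\mathbb R^2\to\mathbb C\times\mathbb R$ by
\[
X(z)=(\varepsilon z,F(z))\ \text{ if }F(z)\le s_1,\qquad
X(P(s,\theta))=(\lambda(s)\,c(s,\theta),s)\ \text{ if }s\ge s_0 .
\]
For $s_0\le F\le s_1$ the definitions agree, since there $c=P$ and $\lambda=\varepsilon$. As the
open sets $\{F<s_1\}$ and $\{F>s_0\}$ cover the plane, $X$ is $C^\infty$. On the cap $\{F\le s_1\}$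
it is a scaled graph, and for $F\ge s_0$ it is, in the coordinates $(s,\theta)$, a tube in the
sense of Section~\ref{sec:tubes}, with
\[
\tilde c=\lambda c,\qquad \ell=\lambda v .
\]
Hence $X$ is an immersion. On the tube the hypotheses of Lemma~\ref{lem:thin} hold with $h=h(s)$:
\[
\ell\le\delta v\le h,\qquad |\tilde c_s|\le\delta(|c|+|c_s|)\le h,\qquad
|\tilde c_{ss}|\le\delta(|c|+2|c_s|+|c_{ss}|)\le h .
\]

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\nu=\frac12|k_1-k_2|$.

\paragraph{Separation of the principal curvatures.} On the tube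
$\max(|\varphi_\theta|,|\varphi_s|)\ge b$ by Lemma~\ref{lem:angle}, and $h\le b/8$. So
Lemma~\ref{lem:thin} gives $|k_1-k_2|\ge\frac23b$. On the compact cap $\{F\le s_1\}$, where
$s_1<\frac1{100}$, the continuous function $|k_1-k_2|$ has a positive minimum by
Lemma~\ref{lem:cap}. Hence $\inf|k_1-k_2|>0$.

Now let $s\ge s_2$. If $\theta\in I$, Lemma~\ref{lem:angle} and the second inequality in
\eqref{eq:ab}, with $h\le\frac18$, give $1+s\le|\varphi_s|\le\frac94\nu+\frac14$, so
$\nu\ge\frac49\bigl(s+\frac34\bigr)$. If $\theta\notin I$, the first inequality in \eqref{eq:ab}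
gives $b\le\sqrt2\,h(2\nu+1)$, so $\nu\ge\frac b{2\sqrt2\,h}-\frac12$. Both lower bounds tend to
$\infty$ as $s\to\infty$, uniformly in $\theta$, because $h\le e^{-s}$. Since $s=F\to\infty$ at
infinity, item~1 is proved.

\paragraph{Completeness and properness.} The third coordinate of $X$ is $F$, so
$|F(z)-F(z')|\le d(z,z')$ in the induced metric. Closed metric balls therefore lie in the compact
sets $\{F\le\mathrm{const}\}$, and the metric is complete by the Hopf--Rinow theorem (a connected
Riemannian manifold is complete if and only if its closed bounded sets are compact). As $F$ is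
proper, so is $X$.

\paragraph{Area and absolute curvature.} The cap is compact, so only the tube matters. There
$W\le\sqrt2$, and by \eqref{eq:I} and \eqref{eq:h} the area density in $(s,\theta)$ is
$\ell W\le\sqrt2\,h\le\sqrt2\,e^{-s}$, so the area is finite. By \eqref{eq:II} and \eqref{eq:I},
\begin{equation}\label{eq:K}
K\,\mathrm dM=\frac{\mathrm{II}_{\theta\theta}\mathrm{II}_{ss}-\mathrm{II}_{\theta s}^2}{\ell W}\,
ds\,d\theta
=\frac{\varphi_\theta\langle\tilde c_{ss},n\rangle-\ell\varphi_s^2}{W^3}\,ds\,d\theta .
\end{equation}
By \eqref{eq:h} its density is at most $h(|\varphi_\theta|+\varphi_s^2)\le e^{-s}$ in absolute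
value. So $\int|K|\,\mathrm dM<\infty$.

\paragraph{Total curvature.} The set $\Omega_s=\{F\le s\}$ is a closed disc with smooth boundary,
so $\int_{\Omega_s}K\,\mathrm dM=2\pi-\int_{\partial\Omega_s}k_g\,d\sigma$ by Gauss--Bonnet, where
$k_g$ is the geodesic curvature and $\sigma$ is arc length. For $s\ge s_0$ the boundary is the
section $\theta\mapsto(\tilde c(s,\theta),s)$, a horizontal plane curve with curvature vector
$\frac{\varphi_\theta}{\ell}(n,0)$. The surface is nearly vertical, so this vector is nearly normal
to it: the component of $(n,0)$ along the unit normal $(n,-\omega)/W$ is $1/W$, hence its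
tangential part has length $\sqrt{1-W^{-2}}=|\omega|/W\le h$. Since $d\sigma=\ell\,d\theta$,
\[
\Bigl|\int_{\partial\Omega_s}k_g\,d\sigma\Bigr|\le\int_0^{2\pi}|\varphi_\theta|\,h\,d\theta
\le2\pi e^{-s}\longrightarrow0\qquad(s\to\infty)
\]
by \eqref{eq:h}. As $K$ is integrable, $\int_{\Omega_s}K\,\mathrm dM\to\int K\,\mathrm dM$, and
therefore $\int K\,\mathrm dM=2\pi$. This proves item~2 and Theorem~\ref{thm:main}. \qed

\begin{remark}
On this surface $K$ changes sign. At an inflection of a section of the tube, for instance at
$(s_0,\theta_+)$, we have $\varphi_\theta=0$ and $\varphi_s\ne0$, so $K<0$ by \eqref{eq:K}. Since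
$\int K\,\mathrm dM>0$, also $K>0$ somewhere.
\end{remark}

\section{Proof of Theorem~\ref{thm:exhaust}}\label{sec:exhaust}

In this section $M$ is as in Theorem~\ref{thm:exhaust}. We first turn compact sets into
subsurfaces at a small cost in curvature.

\begin{lemma}\label{lem:thicken}
Let $Z\subset M$ be nonempty, compact and connected, and $\kappa>0$. There is a compact connected
subsurface $S\supset Z$ with nonempty boundary and $\bigl|\int_SK-\int_ZK\bigr|<\kappa$.
\end{lemma}

\begin{proof}
There is a decreasing sequence of relatively compact open sets with intersection $Z$, so by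
dominated convergence one of them, $O$, satisfies $\int_{O\setminus Z}|K|<\kappa$. Let $f$ be a
$C^4$ function with compact support in $O$, $0\le f\le1$ and $f=1$ on $Z$. By Sard's theorem $f$
has a regular value $t\in(0,1)$. Then $\{f\ge t\}\subset O$ is a compact surface with boundary
$\{f=t\}$. Let $S$ be its component containing $Z$. If $S$ had no boundary, it would be open and
closed in $M$, which is impossible since $M$ is connected and noncompact. Finally
$|\int_SK-\int_ZK|\le\int_{O\setminus Z}|K|<\kappa$.
\end{proof}

Every nonempty compact set $T\subset M$ lies in a compact connected set: cover $T$ by finitely many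
closed coordinate discs and join these by arcs. Let $T_1\subset T_2\subset\cdots$ be nonempty
compact sets whose interiors exhaust $M$, and put $S_0=\emptyset$. Given a compact $S_{n-1}$, let
$Z_0$ be a compact connected set containing $S_{n-1}\cup T_n$, and let $S_n$ be obtained by
applying Lemma~\ref{lem:thicken} to $Z=Z_0$. The resulting sequence shows that $M$ has an
exhaustion.

\paragraph{At least one of $\int K^\pm$ is finite.} For every exhaustion, monotone convergence
applied to $K^+$ and $K^-$ gives $\int_{S_n}K\to\int_MK^+-\int_MK^-\in[-\infty,\infty]$. So the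
limit is $0$ if and only if both integrals are finite and $\int_MK=0$. As exhaustions exist, this
proves the theorem in this case.

\paragraph{$\int K^+=\int K^-=\infty$.} Let $L\in\mathbb R$. We construct an exhaustion with total
curvatures tending to $L$, enlarging the set $Z_0$ to one of total curvature $L$ before it is
thickened. Given $S_{n-1}$ and $Z_0\supset S_{n-1}\cup T_n$ as above, put $\alpha=\int_{Z_0}K$.

Suppose $\alpha<L$. The open set $U=\{K>0\}\setminus Z_0$ has $\int_UK=\infty$, because $K$ is
bounded on the compact set $Z_0$. Cover $U$ by countably many closed coordinate discs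
$B_1,B_2,\dots\subset U$, and let $C_j=B_1\cup\dots\cup B_j$, $C_0=\emptyset$. Then
$\int_{C_j}K\to\infty$. Let $j$ be the first index with $\int_{C_j}K\ge L-\alpha$. If $B_j$ is
shrunk concentrically to a point, the integral of $K$ over the union of $C_{j-1}$ with the shrunken
disc changes continuously, since coordinate circles have area $0$, and it decreases from
$\int_{C_j}K\ge L-\alpha$ to $\int_{C_{j-1}}K<L-\alpha$. So for a suitable concentric disc
$B'\subset B_j$ the compact set $C_{j-1}\cup B'\subset U$ has total curvature exactly $L-\alpha$.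
Join each of the discs $B_1,\dots,B_{j-1},B'$ to $Z_0$ by a piecewise $C^1$ arc; such arcs have
area~$0$. The result is a compact connected set $Z\supset Z_0$ with $\int_ZK=L$.

If $\alpha>L$, the same argument with $-K$, $-\alpha$, $-L$ and $\{K<0\}$ in place of $K$,
$\alpha$, $L$ and $\{K>0\}$ gives such a $Z$. If $\alpha=L$, take $Z=Z_0$.

Now apply Lemma~\ref{lem:thicken} to $Z$ with $\kappa=\frac1n$. The subsurface $S_n$ obtained
contains $S_{n-1}\cup T_n$ and satisfies $|\int_{S_n}K-L|<\frac1n$. So $(S_n)$ is an exhaustion
with total curvatures tending to $L$. For $L=0$ this gives the remaining part of the criterion.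
\qed

\begin{thebibliography}{9}
\bibitem{Bleecker} David D. Bleecker, \emph{Immersed surfaces with constant curvature near
infinity}, \url{http://numdam.org/item/CM_1978__36_2_131_0.pdf}.
\end{thebibliography}

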